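# Closed copies of the Sorgenfrey line in topological groups

## Groups with a continuous coordinate

Throughout, spaces are $T_1$, regularity is part of the definition of a Lindelöf space, and topological groups are Hausdorff, with identity $e$. The Sorgenfrey line $S$ is the set $\mathbb R$ with the topology generated by the intervals $[a,b)$, $a<b$. The question, posed in "Some problems and lines of investigation in general topology", is this: can a Lindelöf topological group contain $S$ as a closed subspace? The space $S$ is Lindelöf (Lemma 5 below), so there is no immediate obstruction. The answer will be no.

For $K\subseteq\mathbb R$ we write $K_S$ for $K$ with the topology inherited from $S$. Every Euclidean open set is open in $S$, and the sets $K\cap[t,t+\varepsilon)$ form a base at $t$ in $K_S$. Hence, for a net $(t_\lambda)$ in $K$ and $t\in K$,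

$$t_\lambda\to t \text{ in } K_S \iff t_\lambda\to t \text{ in the Euclidean topology, and eventually } t_\lambda\ge t. \tag{1}$$

For example, $1/n\to 0$ in $S$. The sequence $-1/n$ has no limit in $S$: a limit would have to be the Euclidean limit $0$, but $[0,1)$ contains no $-1/n$.

A set $D$ in a space is *closed discrete* if it is closed and its subspace topology is discrete. We use two elementary facts.

* If every point $g$ of a $T_1$ space has a neighborhood $W$ with $W\cap D$ finite, then $D$ is closed discrete. Indeed, remove from $W$ the finitely many points of $D$ other than $g$. What is left is a neighborhood of $g$ meeting $D$ in at most $\{g\}$.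
* A closed discrete set $D$ in a Lindelöf space $Y$ is countable. For each $a\in D$ choose an open $U_a$ with $U_a\cap D=\{a\}$. The open cover consisting of $Y\setminus D$ and the sets $U_a$ has a countable subcover, and each $a\in D$ is covered only by $U_a$.

The square of $S$ is where the trouble sits. The set $A=\{(x,-x):x\in\mathbb R\}$ is closed in $S\times S$, since it is Euclidean closed, and the open set $[x,\infty)\times[-x,\infty)$ meets $A$ only in $(x,-x)$. So $A$ is closed discrete of size $\mathfrak c$. If $i:S\to G$ is an embedding onto a closed subspace, then $i(S)\times i(S)$ is a closed copy of $S\times S$ in $G\times G$, so $G\times G$ is not Lindelöf. But the hypothesis concerns $G$, not $G\times G$, and the space $S$ itself shows that a Lindelöf space can have a non-Lindelöf square. A group offers a way back from $G\times G$ to $G$, namely multiplication. We try to push a decreasing curve of $S\times S$ into $G$ by $(x,y)\mapsto i(x)i(y)$ and hope that the image is still closed discrete.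

There is a case in which this works easily.

**Proposition 1.** Let $i:S\to G$ be a homeomorphism onto a closed subspace of a topological group $G$. Suppose there is a continuous homomorphism $\pi:G\to(\mathbb R,+)$, with $\mathbb R$ Euclidean, such that $\pi(i(x))=x$ for all $x$. Then $D=\{i(x)\,i(-2x):x\in\mathbb R\}$ is closed discrete in $G$ and has cardinality $\mathfrak c$. In particular $G$ is not Lindelöf.

Why $-2x$ and not $-x$? Because $\pi(i(x)i(-x))=0$, so on the antidiagonal $\pi$ gives no information. With slope $-2$ the curve is still decreasing, and the product remembers $x$.

**Proof.** Put $d(x)=i(x)i(-2x)$. Then $\pi(d(x))=-x$, so $d$ is injective and $|D|=\mathfrak c$. Let $g\in G$ and $x_0=-\pi(g)$. We show that some neighborhood of $g$ contains no $d(x)$ with $x\ne x_0$. Suppose not. For each neighborhood $O$ of $g$ choose $x_O\neq x_0$ with $d(x_O)\in O$. With neighborhoods directed by reverse inclusion, $d(x_O)\to g$, so $-x_O=\pi(d(x_O))\to\pi(g)=-x_0$. Thus $x_O\to x_0$ in the Euclidean topology. Passing to a subnet, we may assume that $x_O>x_0$ always or $x_O<x_0$ always.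

If $x_O>x_0$ always, then $x_O\to x_0$ in $S$ by (1), so $i(x_O)\to i(x_0)$ and
$$i(-2x_O)=i(x_O)^{-1}d(x_O)\to i(x_0)^{-1}g .$$
Since $i(S)$ is closed, the limit is $i(y^*)$ for some $y^*$. Since $i$ is an embedding, $-2x_O\to y^*$ in $S$. By (1) the convergence is also Euclidean, so $y^*=-2x_0$. But $-2x_O<-2x_0$ always, which contradicts (1).

If $x_O<x_0$ always, then $-2x_O>-2x_0$, so $i(-2x_O)\to i(-2x_0)$ and $i(x_O)=d(x_O)\,i(-2x_O)^{-1}\to g\,i(-2x_0)^{-1}$. This limit lies in the closed set $i(S)$, so $x_O$ converges in $S$. Its limit must be $x_0$, while $x_O<x_0$ always, again contradicting (1).

So every $g\in G$ has a neighborhood containing at most one point of $D$, and $D$ is closed discrete. $\square$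

The case is not empty. For a Tychonoff space $X$, the *free topological group* $F(X)$ is a topological group that contains $X$ as a closed subspace (Markov), is algebraically the free group on $X$, and is such that every continuous map from $X$ to a topological group $H$ extends to a continuous homomorphism $F(X)\to H$. (If $X$ is one point, $F(X)$ is the discrete group $\mathbb Z$.) The space $S$ is $T_1$ with a base of clopen sets $[a,b)$, hence Tychonoff. The identity map $S\to(\mathbb R,+)$ is continuous, and its extension to $F(S)$ is a map $\pi$ as in Proposition 1. So $F(S)$ is not Lindelöf.

What changes if $G$ has no such $\pi$?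

## What is lost without the coordinate, and what compactness gives back

The homomorphism did two jobs in the proof of Proposition 1.

First, it *located the limit*. From $d(x_O)\to g$ it produced a real number $x_0$ with $x_O\to x_0$. Without $\pi$, the convergence $d(x_O)\to g$ says nothing about the $x_O$; for all we know, they run off to infinity. With no $x_0$ there is no "from the right" and no "from the left", and the proof stops before its two cases.

Second, it made $d$ *injective*. In general this fails for the most natural curve: if $G$ is abelian, then $i(x)i(-x)=i(-x)i(x)$, so the points $(x,-x)$ and $(-x,x)$ of the antidiagonal have the same product.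

The other ingredients cannot be weakened. Inversion is needed: in $(S,+)$ addition is jointly continuous, so $(S,+)$ is a Lindelöf *paratopological* group (a group with continuous multiplication) that contains $S$ as a closed subspace. There the set $\{x+(-2x):x\in\mathbb R\}$ is all of $S$, far from discrete. In Proposition 1, continuity of inversion entered in the formulas $i(x_O)^{-1}d(x_O)$ and $d(x_O)\,i(-2x_O)^{-1}$. Closedness is needed as well: $S$ is Tychonoff, so it embeds in a compact group $\mathbb T^\kappa$.

One could try to build a substitute for $\pi$ with values in some other group. Before doing so, look again at the two jobs. To locate a limit, we do not need an invariant of $g$; we only need *some* Euclidean limit point of the net of pairs $(x,y)$. If the pairs range over a Euclidean-compact set $Z$, a subnet always has a limit $z_0\in Z$. We must then be sure that the net stays away from the value $z_0$ itself, although $z_0$ is not known when the net is chosen. The remedy is to choose the net so that it avoids every finite subset of $Z$ eventually. This is possible exactly when every neighborhood of $g$ contains $d(z)$ for infinitely many $z$. Its negation says that some neighborhood of $g$ contains $d(z)$ for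 only finitely many $z$. That is weaker than what $\pi$ gave, but it makes $d$ finite-to-one, which is enough for counting. So compactness does both jobs.

Here is the theorem that results.

**Theorem 2.** Let $K\subseteq\mathbb R$ be an uncountable Euclidean-compact set, and let $i:K_S\to G$ be a homeomorphic embedding onto a closed subspace of a topological group $G$. Then the set $i(K)\cdot i(K)$ contains a set of cardinality $\mathfrak c$ that is closed and discrete in $G$. Moreover, $G$ is not normal.

**Corollary 3.** No Lindelöf topological group contains a closed copy of $S$. Neither does any normal topological group, nor any topological group in which every closed discrete subset has size $<\mathfrak c$.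

**Proof of Corollary 3 from Theorem 2.** Suppose $S$ is homeomorphic to a closed subspace of $G$. The set $K=[0,1]$ is closed in $S$, so the embedding restricts to an embedding of $K_S$ onto a closed subspace of $G$. By Theorem 2, $G$ has a closed discrete subset of size $\mathfrak c$ and is not normal. A Lindelöf space has no uncountable closed discrete subset, so $G$ is not Lindelöf. $\square$

## A compact decreasing curve in $K\times K$

For $K=[-1,1]$ we can use the curve $\{(x,-x):x\in K\}$. A general compact $K$ has no such symmetry, so we first look for a substitute.

**Lemma 4.** Let $K\subseteq\mathbb R$ be uncountable and Euclidean-compact. There is a Euclidean-compact set $Z\subseteq K\times K$ of cardinality $\mathfrak c$ such that for distinct $(x,y),(x',y')\in Z$,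
$$(x<x'\text{ and }y>y')\quad\text{or}\quad(x>x'\text{ and }y<y'). \tag{2}$$

**Proof.** The plan is to index points of $K$ by binary sequences in an order-preserving way, and to pair each sequence with its complement. By the Cantor–Bendixson theorem, $K$ contains a nonempty closed set $P$ without isolated points. We construct closed bounded intervals $A_s$, for $s$ in the set $2^{<\omega}$ of finite binary sequences, such that the interior of $A_s$ meets $P$, the length of $A_s$ is at most $2^{-|s|}$, $A_{s0}\cup A_{s1}\subseteq A_s$, and $A_{s0}$ lies entirely to the left of $A_{s1}$.

Let $A_\emptyset$ be an interval of length at most $1$ centered at a point of $P$. Given $A_s$, its interior meets $P$ in infinitely many points, since $P$ has no isolated points. Choose two of them, $t<t'$, and let $A_{s0}$ and $A_{s1}$ be sufficiently short closed intervals centered at $t$ and $t'$.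

For $\sigma\in2^\omega$ let $t_\sigma$ be the unique point of $\bigcap_nA_{\sigma|n}$. The sets $A_{\sigma|n}\cap P$ are nonempty, compact and decreasing, so $t_\sigma\in P\subseteq K$. If $\sigma|n=\tau|n$, then $|t_\sigma-t_\tau|\le2^{-n}$, so $\sigma\mapsto t_\sigma$ is continuous. If $\sigma$ and $\tau$ first differ at $n$, with $\sigma(n)=0$ and $\tau(n)=1$, then $t_\sigma<t_\tau$.

Let $\bar\sigma$ be the complementary sequence, $\bar\sigma(n)=1-\sigma(n)$, and put $Z=\{(t_\sigma,t_{\bar\sigma}):\sigma\in2^\omega\}$. The map $\sigma\mapsto(t_\sigma,t_{\bar\sigma})$ is continuous on the compact space $2^\omega$, so $Z$ is compact. Let $\sigma\ne\tau$ first differ at $n$, say with $\sigma(n)=0$ and $\tau(n)=1$. Then $t_\sigma<t_\tau$. Also $\bar\sigma,\bar\tau$ first differ at $n$ with $\bar\sigma(n)=1$ and $\bar\tau(n)=0$, so $t_{\bar\sigma}>t_{\bar\tau}$. This gives (2), and it shows that the map is injective, so $|Z|=\mathfrak c$. $\square$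

For the middle-thirds Cantor set one may take $t_\sigma=\sum_n 2\sigma(n)3^{-n-1}$. Then $t_{\bar\sigma}=1-t_\sigma$, and $Z$ is the part of the line $x+y=1$ over the Cantor set.

## The products along the curve form a closed discrete set

We prove the first assertion of Theorem 2. Let $K$, $i$, $G$ be as in the theorem and let $Z$ be as in Lemma 4. For $z=(x,y)\in Z$ put $d(z)=i(x)\,i(y)$, and let $D=d(Z)\subseteq i(K)\,i(K)$. Everything follows from the next statement.

**Claim.** Every $g\in G$ has a neighborhood that contains $d(z)$ for at most finitely many $z\in Z$.

Suppose that the claim fails for $g$: every neighborhood $O$ of $g$ contains $d(z)$ for infinitely many $z\in Z$.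

**Step 1: a net with a Euclidean limit that it avoids.** This step replaces the use of $\pi$. Consider pairs $(O,F)$ with $O$ a neighborhood of $g$ and $F\subseteq Z$ finite, directed by $(O,F)\le(O',F')$ if $O'\subseteq O$ and $F\subseteq F'$. By assumption we can choose $z_{O,F}\in Z\setminus F$ with $d(z_{O,F})\in O$. Then $d(z_{O,F})\to g$. As $Z$ is Euclidean-compact, some subnet $(z_\lambda)$ converges in the Euclidean topology to a point $z_0=(x_0,y_0)\in Z$. The indices of the subnet eventually satisfy $F\ni z_0$, and then $z_\lambda\ne z_0$. Dropping an initial part, we may assume that $z_\lambda\ne z_0$ for all $\lambda$. Write $z_\lambda=(x_\lambda,y_\lambda)$. Now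
$$d(z_\lambda)\to g,\qquad x_\lambda\to x_0\ \text{ and }\ y_\lambda\to y_0\ \text{ in the Euclidean topology},\qquad z_\lambda\neq z_0. \tag{3}$$
By (2), for each $\lambda$ either $x_\lambda>x_0$ and $y_\lambda<y_0$, or $x_\lambda<x_0$ and $y_\lambda>y_0$. One of the two alternatives holds for cofinally many $\lambda$, so after passing to a further subnet it holds for all $\lambda$, and (3) is still true.

**Step 2: the case $x_\lambda>x_0$, $y_\lambda<y_0$ is impossible.** Here the first coordinate converges in $K_S$, and the group operations force the second to do so as well. By (1), $x_\lambda\to x_0$ in $K_S$, so $i(x_\lambda)\to i(x_0)$. By continuity of inversion and multiplication,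
$$i(y_\lambda)=i(x_\lambda)^{-1}d(z_\lambda)\to i(x_0)^{-1}g .$$
Since $i(K)$ is closed in $G$, the limit is $i(y^*)$ for some $y^*\in K$. Since $i$ is an embedding, $y_\lambda\to y^*$ in $K_S$, hence also in the Euclidean topology, and so $y^*=y_0$ by (3). But $K\cap[y_0,\infty)$ is a neighborhood of $y_0$ in $K_S$ that contains no $y_\lambda$. This is a contradiction.

**Step 3: the case $x_\lambda<x_0$, $y_\lambda>y_0$ is impossible.** Now the second coordinate is the good one, and we divide on the other side. By (1), $y_\lambda\to y_0$ in $K_S$, so $i(y_\lambda)\to i(y_0)$ and
$$i(x_\lambda)=d(z_\lambda)\,i(y_\lambda)^{-1}\to g\,i(y_0)^{-1}.$$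
Since $i(K)$ is closed, the limit is $i(x^*)$ for some $x^*\in K$, and $x_\lambda\to x^*$ in $K_S$ because $i$ is an embedding. The convergence is also Euclidean, so $x^*=x_0$. But no $x_\lambda$ lies in the neighborhood $K\cap[x_0,\infty)$ of $x_0$. This is a contradiction, and the claim is proved.

**Step 4: $D$ is closed discrete of size $\mathfrak c$.** This step turns the claim into the statement of the theorem. By the claim, every $g\in G$ has a neighborhood meeting $D$ in a finite set. Since $G$ is $T_1$, $D$ is closed discrete in $G$. By the claim again, for every $g$ the set $\{z\in Z:d(z)=g\}$ is finite, because each such $z$ has $d(z)$ in every neighborhood of $g$. So $Z$ is a union of $|D|$ many finite sets. If $|D|$ were less than $\mathfrak c$, we would get $|Z|\le\max(|D|,\aleph_0)<\mathfrak c$, which is false. Hence $|D|=\mathfrak c$.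

This proves the first assertion of Theorem 2, and with it the answer to the question: no Lindelöf topological group contains a closed copy of $S$. Note that closedness of $i(K)$ and continuity of inversion were used in Steps 2 and 3, and Euclidean compactness of $Z$ only in Step 1.

## Separability, Jones' lemma and non-normality

To show that $G$ is not normal we pass to a separable closed subgroup and count its subsets. We need two facts.

**Lemma 5.** For every $K\subseteq\mathbb R$ the space $K_S$ is Lindelöf and separable.

**Proof.** *Lindelöf.* The space $K_S$ is regular, since it is $T_1$ and has a base of clopen sets. Let $\mathcal U$ be an open cover of $K_S$, and for $O\in\mathcal U$ let $\operatorname{int}O$ be its interior in the Euclidean topology of $K$. Let $E$ be the set of points of $K$ not covered by $\{\operatorname{int}O:O\in\mathcal U\}$. Since $K\setminus E$ is second countable in the Euclidean topology, countably many of the sets $\operatorname{int}O$ cover it. It remains to see that $E$ is countable. For $x\in E$ choose $O_x\in\mathcal U$ containing $x$ and $\varepsilon_x>0$ with $K\cap[x,x+\varepsilon_x)\subseteq O_x$. Then $K\cap(x,x+\varepsilon_x)\subseteq\operatorname{int}O_x$, so $(x,x+\varepsilon_x)\cap E=\emptyset$.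 If $x<x'$ are in $E$, then $x'\ge x+\varepsilon_x$, so $(x,x+\varepsilon_x)$ and $(x',x'+\varepsilon_{x'})$ are disjoint. A family of pairwise disjoint nonempty open intervals is countable, hence so is $E$.

*Separable.* Let $R$ be the set of $x\in K$ for which there is $\varepsilon_x>0$ with $K\cap(x,x+\varepsilon_x)=\emptyset$. The intervals $(x,x+\varepsilon_x)$, $x\in R$, are pairwise disjoint for the same reason, so $R$ is countable. Let $Q$ be a countable Euclidean-dense subset of $K$. Any nonempty open set of $K_S$ contains a set $K\cap[x,b)$ with $x\in K$ and $x<b$. If $K\cap(x,b)=\emptyset$, then $x\in R$. Otherwise $K\cap(x,b)$ is a nonempty Euclidean open subset of $K$ and meets $Q$. So $Q\cup R$ is dense in $K_S$. $\square$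

**Lemma 6 (Jones' lemma).** A separable normal space has no closed discrete subset of size $\mathfrak c$.

**Proof.** Let $Y$ be normal, let $Q$ be a countable dense subset of $Y$, and let $D$ be closed discrete in $Y$. Every $A\subseteq D$ is closed in $Y$, so by normality there is an open $U_A\supseteq A$ with $\overline{U_A}\cap(D\setminus A)=\emptyset$. Since $Q$ is dense, $\overline{U_A\cap Q}=\overline{U_A}$. Hence $D\cap\overline{U_A\cap Q}=A$, so $A\mapsto U_A\cap Q$ is an injection from the subsets of $D$ to the subsets of $Q$. If $|D|=\mathfrak c$, this gives $2^{\mathfrak c}\le2^{\aleph_0}=\mathfrak c$, which is false. $\square$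

**Proof that $G$ is not normal.** Let $N$ be the closure in $G$ of the subgroup $\langle i(K)\rangle$ generated by $i(K)$. By Lemma 5, $i(K)$ has a countable dense subset $D'$. By continuity of the operations, every word in elements of $i(K)$ and their inverses is a limit of words in elements of $D'$ and their inverses. So the countable group $\langle D'\rangle$ is dense in $\langle i(K)\rangle$, hence in $N$, and $N$ is separable. The set $D$ found above lies in $i(K)\,i(K)\subseteq N$, so it is closed discrete in $N$, of size $\mathfrak c$. If $G$ were normal, its closed subspace $N$ would be normal, contradicting Lemma 6. This completes the proof of Theorem 2. $\blacksquare$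

## Analytic sets of reals

Theorem 2 needs only an uncountable compact set, so it settles the question for many subspaces of $S$. A subset of $\mathbb R$ is *analytic* if it is empty or a continuous image of the space of irrationals, in the Euclidean topology; every Borel set is analytic. The perfect set theorem says that every uncountable analytic set contains a Cantor set, that is, a Euclidean homeomorph of $2^\omega$.

**Theorem 7.** For an analytic (e.g. Borel) set $X\subseteq\mathbb R$ the following are equivalent:

* (a) $X_S$ is homeomorphic to a closed subspace of a Lindelöf group;
* (b) $X_S$ is homeomorphic to a closed subspace of a normal group;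
* (c) $X_S$ is homeomorphic to a closed subspace of a group all of whose closed discrete subsets have size $<\mathfrak c$;
* (d) $X$ is countable.

**Proof.** (a)$\Rightarrow$(b): a regular Lindelöf space is normal. (a)$\Rightarrow$(c): closed discrete subsets of a Lindelöf space are countable.

(b)$\Rightarrow$(d) and (c)$\Rightarrow$(d): suppose that $X$ is uncountable and that $i$ embeds $X_S$ onto a closed subspace of a group $G$. By the perfect set theorem $X$ contains a Cantor set $K$. It is Euclidean-closed, so $K_S$ is closed in $X_S$, and $i$ restricts to an embedding of $K_S$ onto a closed subspace of $G$. By Theorem 2, $G$ is not normal and has a closed discrete subset of size $\mathfrak c$. So neither (b) nor (c) can hold.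

(d)$\Rightarrow$(a): the space $X_S$ is Tychonoff, so it is closed in its free topological group $F(X_S)$. If $X$ is countable, then so is $F(X_S)$, and a countable group is Lindelöf, being Hausdorff and hence regular. $\blacksquare$

## An uncountable $X$ with $X_S$ closed in a Lindelöf group, under CH

Everything so far was proved in ZFC. The next theorem assumes CH.

**Theorem 8 (CH).** There is an uncountable $X\subseteq\mathbb R$ such that $X_S$ is homeomorphic to a closed subspace of a Lindelöf group.

So, under CH, the implication (a)$\Rightarrow$(d) fails for some non-analytic $X$, and the word "analytic" cannot be dropped from Theorem 7 in ZFC.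

The group will be $F(X_S)$, which is Lindelöf as soon as all finite powers of $X_S$ are. The square of $S$ fails to be Lindelöf because of a decreasing curve, which is a closed nowhere dense subset of the plane. So we choose $X$ such that tuples of its points avoid closed nowhere dense sets as far as possible.

We recall the tools. A subset of $\mathbb R^k$ is *meager* if it is a countable union of nowhere dense sets; for instance, the boundary $\overline O\setminus O$ of an open set $O$ is closed and nowhere dense. Baire's theorem says that $\mathbb R^k$ is not meager. For $k\ge 2$, $N\subseteq\mathbb R^k=\mathbb R^{k-1}\times\mathbb R$ and $y\in\mathbb R^{k-1}$ let $N_y=\{t:(y,t)\in N\}$. The Kuratowski–Ulam theorem says that if $N$ is meager, then $\{y:N_y\text{ is not meager}\}$ is meager in $\mathbb R^{k-1}$.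

Let $\theta=(2^{\mathfrak c})^+$, and let $H(\theta)$ be the family of sets whose transitive closure has size $<\theta$. It contains all subsets of $\mathbb R^k$ and all sequences of such sets, so the notions used below mean the same in $H(\theta)$ as in the universe. We consider countable elementary submodels $M\prec H(\theta)$; by the Löwenheim–Skolem theorem, every countable subset of $H(\theta)$ is contained in one. If $a\in M$ and $b\in H(\theta)$ is definable from $a$ in $H(\theta)$, then $b\in M$. For example, if an open set $O\subseteq\mathbb R^k$ is an element of $M$, then $\overline O\setminus O\in M$.

**Step 1: the choice of $X$.** We make each new point avoid all meager sets named earlier. By CH write $\mathbb R=\{r_\alpha:\alpha<\omega_1\}$. Recursively choose countable $M_\alpha\prec H(\theta)$ and reals $x_\alpha$, $\alpha<\omega_1$, such that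

* $r_\alpha\in M_\alpha$, and $M_\beta\cup\{x_\beta\}\subseteq M_\alpha$ for $\beta<\alpha$;
* $x_\alpha$ lies in no meager subset of $\mathbb R$ that is an element of $M_\alpha$.

The first is possible because $\{r_\alpha\}\cup\bigcup_{\beta<\alpha}(M_\beta\cup\{x_\beta\})$ is countable. The second is possible because $M_\alpha$ contains only countably many meager sets and their union is meager, hence not all of $\mathbb R$. For $\beta<\alpha$ we have $x_\beta\in M_\alpha$, so the meager set $\{x_\beta\}$ is an element of $M_\alpha$ and $x_\alpha\ne x_\beta$. Therefore $X=\{x_\alpha:\alpha<\omega_1\}$ is uncountable.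

**Step 2: tuples of late points avoid early meager sets.** This extends the choice of single points to tuples.

**Lemma 9.** If $k\ge1$, $N\in M_\alpha$ is a meager subset of $\mathbb R^k$, and $\gamma_1,\dots,\gamma_k\ge\alpha$ are distinct, then $(x_{\gamma_1},\dots,x_{\gamma_k})\notin N$.

**Proof.** The set obtained from $N$ by permuting coordinates is again meager and an element of $M_\alpha$, so we may assume $\gamma_1<\dots<\gamma_k$. We use induction on $k$. For $k=1$ we have $N\in M_\alpha\subseteq M_{\gamma_1}$, so $x_{\gamma_1}\notin N$ by the choice of $x_{\gamma_1}$.

Let $k>1$ and $N'=\{y\in\mathbb R^{k-1}:N_y\text{ is not meager}\}$. It is meager by Kuratowski–Ulam, and $N'\in M_\alpha$ because it is definable from $N$. By the induction hypothesis $y=(x_{\gamma_1},\dots,x_{\gamma_{k-1}})\notin N'$, so $N_y$ is meager. Since $\gamma_1,\dots,\gamma_{k-1}<\gamma_k$, we have $y\in M_{\gamma_k}$. Also $N\in M_\alpha\subseteq M_{\gamma_k}$, so $N_y\in M_{\gamma_k}$. By the choice of $x_{\gamma_k}$, $x_{\gamma_k}\notin N_y$, that is, $(x_{\gamma_1},\dots,x_{\gamma_k})\notin N$. $\square$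

**Step 3: finite powers.** We now show that the obstruction in the square of $S$ does not occur for $X_S$.

**Lemma 10.** $(X_S)^k$ is Lindelöf for every $k\ge0$.

**Proof.** These spaces are regular. We use induction on $k$. For $k=0$ the space is a point. Let $k\ge1$. It suffices to consider a cover $\mathcal U$ of $X^k$ by boxes $B=\prod_{j=1}^k[a_j,b_j)$ with $a_j<b_j$ (whose traces on $X^k$ are basic open sets), since every open cover is refined by the traces of such boxes.

Let $O\subseteq\mathbb R^k$ be the union of the Euclidean interiors $\prod_j(a_j,b_j)$ of the members of $\mathcal U$. Since $\mathbb R^k$ is second countable, countably many members of $\mathcal U$ cover $O$. We show that the rest, $X^k\setminus O$, is covered by countably many sets to which the induction hypothesis applies.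

First, $O$ is an element of some $M_\alpha$. There are $\mathfrak c$ open subsets of $\mathbb R^k$, so there is a surjection from $\mathbb R$ onto the family of open subsets of $\mathbb R^k$. By elementarity there is such a surjection $c$ with $c\in M_0$. Then $O=c(r_\alpha)$ for some $\alpha<\omega_1$. Since $c\in M_0\subseteq M_\alpha$ and $r_\alpha\in M_\alpha$, we get $O\in M_\alpha$. So the closed nowhere dense set $N=\overline O\setminus O$ is in $M_\alpha$ as well.

Every point of $X^k\setminus O$ lies in a box of $\mathcal U$, hence in the Euclidean closure of the interior of that box, hence in $\overline O$. So $X^k\setminus O\subseteq N$. By Lemma 9, a point $(x_{\gamma_1},\dots,x_{\gamma_k})\in N$ cannot have distinct indices that are all $\ge\alpha$. So it has two equal coordinates, or a coordinate in the countable set $\{x_\beta:\beta<\alpha\}$. Thus $X^k\setminus O$ is covered by the countably many subspaces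
$$\{u\in X^k:u_j=u_l\}\ (j\ne l),\qquad \{u\in X^k:u_j=x_\beta\}\ (1\le j\le k,\ \beta<\alpha).$$
Each is homeomorphic to $(X_S)^{k-1}$, by deleting the $j$-th coordinate. By the induction hypothesis each is Lindelöf and is covered by countably many members of $\mathcal U$. Hence countably many members of $\mathcal U$ cover $X^k$. $\square$

**Step 4: the group.** It remains to pass from the powers to $F(X_S)$. Every element of $F(X_S)$ is a product $a_1\cdots a_n$ in which each $a_j$ is an element of $X$, the inverse of such an element, or $e$. So $F(X_S)$ is the union over $n$ of the images of the continuous maps
$$(X_S\oplus X_S\oplus\{e\})^n\to F(X_S),\qquad(a_1,\dots,a_n)\mapsto a_1\cdots a_n,$$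
where a point $x$ of the second copy of $X_S$ is read as $x^{-1}$. The space on the left is a finite topological sum of copies of $(X_S)^k$ with $k\le n$, so it is Lindelöf by Lemma 10. Each image therefore has the property that every open cover has a countable subcover, and so does their countable union $F(X_S)$. As a Hausdorff group, $F(X_S)$ is regular, so it is a Lindelöf group. Finally, $X_S$ is Tychonoff, so it is closed in $F(X_S)$. This proves Theorem 8. $\blacksquare$
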